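
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Every ordinal is the number of a Noetherian ring}


\begin{abstract}
In a two-player game on Noetherian commutative rings, a move replaces $R$ by
$R/\langle a\rangle$ for some nonzero $a\in R$, and the player who faces the zero ring
loses. The Sprague--Grundy value of $R$ in this game is an ordinal, the number of $R$.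
We prove that every ordinal is the number of some Noetherian commutative ring. The main
step is to construct, for every ordinal $e$ and every field $k$, a Noetherian domain
$W_e(k)\supseteq k$ with number $\omega^e$, as a localization of a polynomial ring whose
variables are indexed by a forest. Finite products of these domains give all other
ordinals. We also determine the set of numbers of rings of bounded Krull dimension, the
sharp upper bound for domains of given dimension, and the least cardinality of a ring with
a given number, and we show that every nonzero ordinal is the number of a regular ring.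
\end{abstract}

\section{The game and the results}

All rings are commutative with $1$, and the zero ring is allowed. For $a\in R$ we write
$R/a$ for $R/\langle a\rangle$.

\subsection*{The game}
Start from a Noetherian ring $R$. A move consists of picking some $0\ne a\in R$ and
replacing $R$ by $R/a$. Two players alternate, and the player who cannot move loses; this
happens exactly when the current ring is zero. A play corresponds to a strictly ascending
chain of ideals of $R$, so it ends after finitely many moves.

With a single ring $R\ne 0$ the first player wins at once by choosing $a=1$. The finer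
invariant, which one needs in order to play several rings side by side, is the
Sprague--Grundy value or \emph{number} of $R$,
\[
\alpha(R)=\operatorname{mex}\{\alpha(R/a):0\ne a\in R\},
\]
where the mex of a set of ordinals is the least ordinal not in it. This is a recursion
along the ideals of $R$, from large ideals to small ones.

Clearly $\alpha(0)=0$, and $\alpha(R)=1$ if $R$ is a field. Let $R$ be a principal ideal
domain and let $\Omega(r)$ be the number of prime factors of $r\neq 0$, counted with
multiplicity. The moves from $R/r$ lead exactly to the rings $R/d$ with $d$ a divisor of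
$r$ and $\langle d\rangle\ne\langle r\rangle$. For these, $\Omega(d)$ takes exactly the
values $0,\dots,\Omega(r)-1$, so $\alpha(R/r)=\Omega(r)$ by induction. If $R$ is not a
field, then $\Omega(r)$ takes all finite values, so $\alpha(R)=\omega$; for example
$\alpha(\mathbb Z)=\omega$.

So all finite numbers occur, and so does $\omega$. It is conjectured in \cite{AG} that
\emph{every} ordinal is the number of a Noetherian commutative ring. We prove this.

\begin{theorem}\label{thm:main}
For every ordinal $e$ and every field $k$ there is a Noetherian integral domain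
$W_e(k)\supseteq k$ with $\alpha(W_e(k))=\omega^e$. If
$\beta=\omega^{c_1}+\dots+\omega^{c_m}$ with $m\ge0$ and $c_1\ge\dots\ge c_m$, then
$\alpha\bigl(\prod_j W_{c_j}(k)\bigr)=\beta$. Hence for every ordinal $\beta$ there is a
Noetherian commutative ring $R$ with $\alpha(R)=\beta$.
\end{theorem}

For a prime $\mathfrak p$ of a Noetherian ring $R$ put
$\operatorname{cl}(\mathfrak p)=\sup\{\operatorname{cl}(\mathfrak q)+1:
\mathfrak q\supsetneq\mathfrak p \text{ prime}\}$, a recursion from the top, and
$\dim R=\sup_{\mathfrak p}\operatorname{cl}(\mathfrak p)$. This ordinal-valued Krull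
dimension is the usual one when it is finite. Set $\dim 0=-1$.

\begin{theorem}\label{thm:refine}
Let $\kappa$ be any ordinal.
\begin{enumerate}
\item $\{\alpha(R):R\text{ Noetherian},\ \dim R\le\kappa\}=\{\beta:\beta<\omega^{\kappa+1}\}$.
In particular, for finite $d$, the numbers of Noetherian rings of Krull dimension $\le d$
are exactly the ordinals $<\omega^{d+1}$.
\item A Noetherian domain $D$ with $\dim D=\kappa$ has $\alpha(D)\le\omega^\kappa$, and this
bound is attained for every $\kappa$, by $W_\kappa(k)$ over any field $k$.
\item The least cardinality of a Noetherian ring with number $\beta$ is $|\beta|$ if $\beta$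
is infinite, and $2^\beta$ if $\beta$ is finite.
\item $W_e(k)$ is a regular unique factorization domain, for every ordinal $e$ and every
field $k$. Hence every nonzero ordinal is the number of a regular Noetherian ring
containing any prescribed field. (The ordinal $0$ is the number of the zero ring only,
which contains no field.)
\end{enumerate}
\end{theorem}

\subsection*{A first guess, and why it is not enough}
Let $o(R)$ be the ordinal length of the ideal lattice of $R$, defined in
Section~\ref{sec:length}: it measures how long ideals can ascend. It is always true that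
$\alpha(R)\le o(R)$. In the examples above equality holds, and since $k[x_1,\dots,x_d]$ has
length $\omega^d$ (Lemma~\ref{lem:cl}), one may hope to find $\omega^2$ as the number of
$k[x,y]$.

But equality is not automatic. Take $R=k[x,y]/(x,y)^2$, which has length $3$. A unit leads
to the zero ring, and any other nonzero element is a nonzero linear form, which leads to a
ring isomorphic to $k[z]/z^2$, with number $2$. So $\alpha(R)=\operatorname{mex}\{0,2\}=1$.

The ring $k[x,y]$ shows the same symptom. If $a$ is a unit times $p_1\cdots p_n$ with
irreducible $p_i$, then $k[x,y]/a$ has a filtration with factors $k[x,y]/p_i$, each of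
length $\omega$, and Lemmas~\ref{lem:ext} and~\ref{lem:cl} give $o(k[x,y]/a)=\omega n$.
Lengths such as $1$ and $\omega+1$ are skipped. So the comparison with length gives no
reason for $\alpha(k[x,y])$ to be $\omega^2$.

\subsection*{The idea}
We want a domain $W$ of length $\omega^e$ in which moves reach every smaller length, and
reach it in rings with the same property; such rings are called \emph{tight} in
Section~\ref{sec:tight}. Suppose that $W$ contains, for each $c<e$, infinitely many
elements $X$ with $W/X$ tight of length $\omega^c$, and that all these elements are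
pairwise comaximal. By the Chinese remainder theorem the quotient of $W$ by a product of
such elements is a product of tight rings, and with exponents read off from a Cantor normal
form its length is any prescribed ordinal below $\omega^e$.

We obtain such a $W$ from a polynomial ring in infinitely many variables, by inverting all
elements that lie outside a family of primes indexed by the branches of a forest. What then
has to be shown is that $W$ is Noetherian and not longer than $\omega^e$. The case $e=2$
is treated by hand in Section~\ref{sec:omega2}, the general case in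
Sections~\ref{sec:rings} and~\ref{sec:proof}. Theorem~\ref{thm:refine} is proved in
Section~\ref{sec:refine}.

\section{Ordinal length}\label{sec:length}

\subsection*{Ordinals}
Every ordinal has a unique Cantor normal form $\beta=\omega^{c_1}+\dots+\omega^{c_m}$ with
$m\ge 0$ and $c_1\ge\dots\ge c_m$. Collecting equal exponents, we write
$\beta=\sum_x\omega^x\beta_x$, in decreasing order of $x$, with coefficients
$\beta_x\in\mathbb N$, almost all zero. Two ordinals compare as their coefficients at the
largest exponent where these differ. The \emph{natural sum} is defined by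
$(\sigma\oplus\tau)_x=\sigma_x+\tau_x$. It is commutative, associative and strictly
increasing in each argument, and $\omega^{c_1}\oplus\dots\oplus\omega^{c_m}=
\omega^{c_1}+\dots+\omega^{c_m}$ when $c_1\ge\dots\ge c_m$. Since $\beta<\omega^c$ holds
exactly when all exponents of $\beta$ are $<c$, a finite natural sum of ordinals
$<\omega^c$ is $<\omega^c$. Empty natural sums are $0$.

The ordinary sum $\sigma+\tau$ is strictly increasing and continuous in $\tau$, so it
commutes with nonempty suprema in $\tau$. In particular $\sigma+\tau\le\sigma+\tau'$
implies $\tau\le\tau'$. Also $\tau\le\sigma+\tau$.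

\subsection*{Rank}
In a poset $P$ with the ascending chain condition (ACC) put
\[
\operatorname{rk}_P(x)=\sup\{\operatorname{rk}_P(y)+1:y>x\}.
\]
If $x\le y$ then $\operatorname{rk}(x)\ge\operatorname{rk}(y)$, and if $x<y$ then
$\operatorname{rk}(x)>\operatorname{rk}(y)$. The rank of $x$ depends only on the set
$\{y\in P:y\ge x\}$. A map $\varphi$ of posets is \emph{strictly increasing} if $x<y$
implies $\varphi(x)<\varphi(y)$.

\begin{lemma}\label{lem:rank}
Let $P,Q,Q_1,Q_2$ be posets.
\begin{enumerate}
\item[(a)] If $\varphi:P\to Q$ is strictly increasing and $Q$ has ACC, then $P$ has ACC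
and $\operatorname{rk}_P(x)\le\operatorname{rk}_Q(\varphi(x))$ for all $x\in P$.
\item[(b)] If $Q_1,Q_2$ have ACC, then
$\operatorname{rk}(q_1,q_2)\le\operatorname{rk}(q_1)\oplus\operatorname{rk}(q_2)$ in
$Q_1\times Q_2$ with the componentwise order.
\item[(c)] If $P$ has ACC and $\gamma<\operatorname{rk}_P(x)$, there is $y>x$ with
$\operatorname{rk}_P(y)=\gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) An infinite strictly ascending chain in $P$ would map to one in $Q$. Inductively,
$\operatorname{rk}_P(x)\le\sup_{y>x}(\operatorname{rk}_Q(\varphi(y))+1)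
\le\operatorname{rk}_Q(\varphi(x))$, since $\varphi(y)>\varphi(x)$ for $y>x$.

(b) The product has ACC. If $(y_1,y_2)>(q_1,q_2)$, then by induction
$\operatorname{rk}(y_1,y_2)\le\operatorname{rk}(y_1)\oplus\operatorname{rk}(y_2)$, and this
is $<\operatorname{rk}(q_1)\oplus\operatorname{rk}(q_2)$ because $\oplus$ is strictly
increasing in each argument. Take the supremum over $(y_1,y_2)$.

(c) Let $y$ be maximal among the elements $\ge x$ of rank $\ge\gamma$. If
$\operatorname{rk}(y)>\gamma$, then by the definition of rank some $y'>y$ has
$\operatorname{rk}(y')\ge\gamma$, contradicting maximality. So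
$\operatorname{rk}(y)=\gamma$, and therefore $y\ne x$.
\end{proof}

\subsection*{Length}
For a Noetherian module $M$ let $o(M)$ be the rank of $0$ in the poset
$\operatorname{Sub}(M)$ of submodules, ordered by inclusion. For a ring, $o(R)$ refers to
its ideals. If $M$ has finite length, then $o(M)$ is its composition length: in a poset
whose chains have bounded length, the rank of $x$ is, by induction, the largest number of
steps in a chain that starts at $x$. We record some direct consequences of the definition.
\begin{itemize}
\item For $N\subseteq M$ we have $\operatorname{rk}_{\operatorname{Sub}(M)}(N)=o(M/N)$.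
So $o(M/N)\le o(M)$, with strict inequality if $N\ne0$.
\item For a Noetherian ring,
\begin{equation}\label{eq:principal}
o(R)=\sup\{o(R/a)+1:0\ne a\in R\},
\end{equation}
since each ideal $I\ne0$ contains some $a\ne 0$, and then $o(R/I)\le o(R/a)$.
\item If $V$ is a localization of $R$, then $o(V)\le o(R)$: contraction of ideals from
$V$ to $R$ is strictly increasing, and Lemma~\ref{lem:rank}(a) applies.
\end{itemize}

\begin{lemma}\label{lem:ext}
For a submodule $N$ of a Noetherian module $M$,
\[
o(M/N)+o(N)\ \le\ o(M)\ \le\ o(N)\oplus o(M/N).
\]
\end{lemma}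

\begin{proof}
\emph{Upper bound.} The map $L\mapsto(L\cap N,(L+N)/N)$ from $\operatorname{Sub}(M)$ to
$\operatorname{Sub}(N)\times\operatorname{Sub}(M/N)$ preserves inclusions. By the modular
law, $L\subseteq L'$, $L\cap N=L'\cap N$ and $L+N=L'+N$ imply $L=L'$, so the map is
strictly increasing. Use Lemma~\ref{lem:rank}(a),(b).

\emph{Lower bound.} For $L\subseteq N$ we show
$\operatorname{rk}(L)\ge o(M/N)+o(N/L)$ in $\operatorname{Sub}(M)$, by induction from large
$L$ to small $L$; the claim is the case $L=0$. For $L=N$ both sides are $o(M/N)$. For
$L\subsetneq N$, the induction hypothesis for the submodules $L'$ with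
$L\subsetneq L'\subseteq N$ and continuity of the sum in its right argument give
\[
\operatorname{rk}(L)\ge\sup_{L\subsetneq L'\subseteq N}\bigl(o(M/N)+o(N/L')+1\bigr)
=o(M/N)+o(N/L).\qedhere
\]
\end{proof}

The two bounds differ in general, and both are attained. The submodule $2\mathbb Z$ of
$\mathbb Z$ and the submodule $\mathbb Z\oplus0$ of $\mathbb Z\oplus\mathbb Z/2$ have the
same lengths of $N$ and of $M/N$, namely $\omega$ (see Example~\ref{ex:pid}) and $1$. But
$o(\mathbb Z)=\omega=1+\omega$, while $o(\mathbb Z\oplus\mathbb Z/2)=\omega+1$, as one sees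
from the submodule $0\oplus\mathbb Z/2$, for which both bounds are $\omega+1$.

\begin{lemma}\label{lem:filt}
If $o(M)=\omega^{c_1}+\dots+\omega^{c_m}$ with $m\ge1$ and $c_1\ge\dots\ge c_m$, then $M$
has a filtration with $m$ factors, of lengths $\le\omega^{c_1},\dots,\omega^{c_m}$.
\end{lemma}

\begin{proof}
Induct on $m$; the case $m=1$ is trivial. For $m\ge2$, Lemma~\ref{lem:rank}(c) gives a
submodule $N$ with $o(M/N)=\omega^{c_1}+\dots+\omega^{c_{m-1}}$. By
Lemma~\ref{lem:ext}, $o(M/N)+o(N)\le o(M)=o(M/N)+\omega^{c_m}$, so
$o(N)\le\omega^{c_m}$. Apply induction to $M/N$.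
\end{proof}

\subsection*{Adding a variable}
The upper bound for the length of our rings will come from polynomial rings. We need to
know that one more variable raises the exponent by at most one. The submodules of $M[t]$
are complicated, but their leading coefficients form a simpler object. For a module $M$
let $G(M)$ be the poset of ascending sequences $N_0\subseteq N_1\subseteq\cdots$ of
submodules of $M$, ordered componentwise. For example, let $M=k$ be a field. The leading
coefficients of an ideal of $k[t]$ generated by a polynomial of degree $d$ give the sequence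
with $N_i=0$ for $i<d$ and $N_i=k$ for $i\ge d$. This sequence has rank $d$ in $G(k)$. So
the zero sequence has rank $\omega$, which agrees with $o(k[t])=\omega$.

\begin{lemma}\label{lem:poly}
Let $R$ be a Noetherian ring and $M$ a finitely generated $R$-module. If
$o(M)\le\omega^c$, then the $R[t]$-module $M[t]$ has $o(M[t])\le\omega^{c+1}$.
\end{lemma}

\begin{proof}
Via $(N_i)\mapsto\bigoplus_iN_it^i$ the poset $G(M)$ is isomorphic to the poset of graded
submodules of $M[t]$. Since $M[t]$ is finitely generated over the Noetherian ring $R[t]$,
$G(M)$ has ACC. Let $\rho(M)$ be the rank of the zero sequence in $G(M)$.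

\emph{Step 1: $o(M[t])\le\rho(M)$.} Send a submodule $L$ of $M[t]$ to the sequence
$(\mathrm{lc}_n(L))_n$, where
\[
\mathrm{lc}_n(L)=\{m\in M: mt^n+(\text{terms of lower degree})\in L\}.
\]
It is ascending because $tL\subseteq L$. The map preserves inclusions. Suppose
$L\subsetneq L'$ and $\mathrm{lc}_n(L)=\mathrm{lc}_n(L')$ for all $n$. Take
$f\in L'\setminus L$ of minimal degree $n$. Its leading coefficient lies in
$\mathrm{lc}_n(L)$, so some $g\in L$ of degree $n$ has the same leading coefficient. Then
$f-g\in L'\setminus L$ is $0$ or has degree $<n$, a contradiction. So the map is strictly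
increasing, and Lemma~\ref{lem:rank}(a) applies.

\emph{Step 2: $\rho(M)\le\rho(N)\oplus\rho(M/N)$ for $N\subseteq M$.} The map
$(Y_i)\mapsto\bigl((Y_i\cap N)_i,((Y_i+N)/N)_i\bigr)$ from $G(M)$ to $G(N)\times G(M/N)$ is
strictly increasing by the modular law in each component. Use
Lemma~\ref{lem:rank}(a),(b).

\emph{Step 3: $o(M)\le\omega^c$ implies $\rho(M)\le\omega^{c+1}$.} We induct on $c$, for
all $M$. Let $x=(N_i)$ be a nonzero element of $G(M)$, say $N:=N_d\ne0$. Every sequence
$(Y_i)\ge x$ satisfies $Y_{d+i}\supseteq N$ for all $i\ge0$, so it is determined by its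
first $d$ terms and by a sequence in $M/N$. Hence
\[
\{y\in G(M):y\ge x\}\to\operatorname{Sub}(M)^d\times G(M/N),\qquad
(Y_i)\mapsto\bigl(Y_0,\dots,Y_{d-1};\,(Y_{d+i}/N)_{i\ge0}\bigr)
\]
is strictly increasing. Elements of $\operatorname{Sub}(M)$ have rank $\le o(M)\le\omega^c$,
and elements of $G(M/N)$ have rank $\le\rho(M/N)$. So
$\operatorname{rk}(x)\le\omega^cd\oplus\rho(M/N)$ by Lemma~\ref{lem:rank}(a),(b).

If $M/N=0$, then $\rho(M/N)=0$. Otherwise $0<o(M/N)<o(M)\le\omega^c$, because $N\neq 0$, and
Lemma~\ref{lem:filt} gives a filtration of $M/N$ with finitely many, say $m$, factors, each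
of length $\le\omega^{c'}$ for some $c'<c$. By induction each factor has
$\rho\le\omega^{c'+1}\le\omega^c$, so $\rho(M/N)\le\omega^cm$ by Step~2. In all cases
$\operatorname{rk}(x)<\omega^{c+1}$. As $x\ne0$ was arbitrary, $\rho(M)\le\omega^{c+1}$.
With Step~1 this proves the lemma.
\end{proof}

\section{Tight rings}\label{sec:tight}

\begin{proposition}\label{prop:upper}
$\alpha(R)\le o(R)$ for every Noetherian ring $R$.
\end{proposition}

\begin{proof}
By induction on $o(R)$ we have $\alpha(R/a)\le o(R/a)<o(R)$ for all $a\ne0$. So $o(R)$ is
not among the values $\alpha(R/a)$, and their mex is at most $o(R)$.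
\end{proof}

For equality, moves must reach every smaller ordinal, and it suffices that equality
persists in enough of the rings that are reached. This leads to the following definition,
which is recursive on $o(R)$.

\begin{definition}
A Noetherian ring $R$ is \emph{tight} if for every $\gamma<o(R)$ there is $0\ne a\in R$
such that $R/a$ is tight and $o(R/a)=\gamma$.
\end{definition}

\begin{lemma}\label{lem:tight}
If $R$ is tight, then $\alpha(R)=o(R)$.
\end{lemma}

\begin{proof}
By induction on $o(R)$, every $\gamma<o(R)$ is of the form $o(R/a)=\alpha(R/a)$ with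
$a\ne0$. So $\alpha(R)\ge o(R)$. Use Proposition~\ref{prop:upper}.
\end{proof}

\begin{example}\label{ex:pid}
The zero ring and all fields are tight, of length $0$ and $1$. Let $R$ be a principal ideal
domain that is not a field. For $r\ne0$ the ring $R/r$ has composition length $\Omega(r)$,
and its quotients $R/d$ by nonzero principal ideals, $d$ a proper divisor of $r$, take all
smaller lengths. So $R/r$ is tight by induction. By \eqref{eq:principal},
$o(R)=\sup_{r\ne0}(\Omega(r)+1)=\omega$, and $R$ is tight, since for a prime $p$ the ring
$R/p^n$ is tight of length $n$. On the other hand, $k[x,y]/(x,y)^2$ has number $1$ and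
length $3$, so it is not tight.
\end{example}

Tight rings can be multiplied, and this takes care of sums of powers of $\omega$. The only
question is whether every ordinal smaller than $\sigma\oplus\tau$ can be reached by lowering
$\sigma$ and $\tau$ separately.

\begin{lemma}\label{lem:split}
If $\gamma<\sigma\oplus\tau$, then $\gamma=\gamma_1\oplus\gamma_2$ with
$\gamma_1\le\sigma$, $\gamma_2\le\tau$ and $(\gamma_1,\gamma_2)\ne(\sigma,\tau)$.
\end{lemma}

\begin{proof}
Let $y$ be the largest exponent with $\gamma_y\ne\sigma_y+\tau_y$; then
$\gamma_y<\sigma_y+\tau_y$. Choose integers $0\le m\le\sigma_y$ and $0\le n\le\tau_y$ with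
$m+n=\gamma_y$. One of these upper inequalities is strict, and by symmetry we may assume
$m<\sigma_y$. Put
\[
\gamma_1=\sum_{x>y}\omega^x\sigma_x+\omega^ym+\sum_{x<y}\omega^x\gamma_x,\qquad
\gamma_2=\sum_{x>y}\omega^x\tau_x+\omega^yn,
\]
with sums in decreasing order of exponents. Then $\gamma_1<\sigma$ and
$\gamma_2\le\tau$. Comparing coefficients gives $\gamma_1\oplus\gamma_2=\gamma$; for
exponents $x>y$ this uses $\gamma_x=\sigma_x+\tau_x$.
\end{proof}

\begin{lemma}\label{lem:product}
If $R$ and $R'$ are tight, then $R\times R'$ is tight and
$o(R\times R')=o(R)\oplus o(R')$.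
\end{lemma}

\begin{proof}
Induct on $o(R)\oplus o(R')$. Ideals of $R\times R'$ are pairs of ideals, so
$o(R\times R')\le o(R)\oplus o(R')$ by Lemma~\ref{lem:rank}(b). Let
$\gamma<o(R)\oplus o(R')$, and write $\gamma=\gamma_1\oplus\gamma_2$ as in
Lemma~\ref{lem:split}. By tightness there are $a\in R$ and $a'\in R'$ such that $R/a$ and
$R'/a'$ are tight of lengths $\gamma_1$ and $\gamma_2$; here we take $a=0$ if
$\gamma_1=o(R)$, and $a'=0$ if $\gamma_2=o(R')$. Since
$(\gamma_1,\gamma_2)\ne(o(R),o(R'))$, we have $(a,a')\ne0$. By induction
$(R\times R')/(a,a')=R/a\times R'/a'$ is tight of length $\gamma$. In particular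
$o(R\times R')>\gamma$. As $\gamma$ was arbitrary, $o(R\times R')=o(R)\oplus o(R')$ and
$R\times R'$ is tight.
\end{proof}

For example, $\alpha(\mathbb Z^m\times\mathbb F_2^n)=\omega m+n$, so all ordinals below
$\omega^2$ are numbers. The next one to reach is $\omega^2$.

\section{The first new case: $\omega^2$}\label{sec:omega2}

We want a tight domain of length $\omega^2$. After one move it must be possible to reach
length $\omega p+q$ for all $p,q\in\mathbb N$. We ask for infinitely many elements $x_n$
whose quotients are fields and infinitely many elements $y_n$ whose quotients are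
principal ideal domains but not fields, all of them pairwise comaximal.

\subsection*{Below the next level}
For a field $K$ let $W_1(K)$ be the localization of $K[z_0,z_1,\dots]$ at the set of
polynomials not divisible by any $z_m$, the complement of the union of the primes $(z_m)$.
Every nonzero polynomial is a monomial times a polynomial divisible by no $z_m$, so every
nonzero element of $W_1(K)$ is a unit times a monomial. If two monomials $u,v$ have no
common variable, then they generate the unit ideal of $W_1(K)$. This is clear if $u=v=1$.
Otherwise $u$ and $v$ are distinct, and $u+v$ is divisible by no $z_m$, so it is a unit.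
Hence any two monomials generate the ideal of their greatest common divisor. In a nonzero
ideal, an element whose monomial has the least degree therefore divides all others. So
$W_1(K)$ is a principal ideal domain. It is not a field, and by Example~\ref{ex:pid} it is
tight of length $\omega$.

\subsection*{The ring}
Let $A$ be the polynomial ring over $k$ in variables $x_n,y_n,z_{n,m}$ ($n,m\in\mathbb N$).
Let $S$ be the complement of the union of the primes
\[
(x_n)\quad(n\in\mathbb N)\qquad\text{and}\qquad(y_n,z_{n,m})\quad(n,m\in\mathbb N),
\]
and let $W=S^{-1}A$. Figure~\ref{fig:T2} shows the pattern.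

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \i in {0,1,2} {
  \fill (\i,0) circle (2pt);
  \node[below] at (\i,0) {$x_{\i}$};
}
\node at (2.8,0) {$\cdots$};
\foreach \n/\p in {0/5,1/9} {
  \begin{scope}[shift={(\p,0)}]
    \fill (0,0) circle (2pt);
    \node[below] at (0,0) {$y_{\n}$};
    \foreach \m/\q in {0/-1,1/0,2/1} {
      \draw (0,0) -- (\q,1.2);
      \fill (\q,1.2) circle (2pt);
      \node[above] at (\q,1.2) {$z_{\n,\m}$};
    }
    \node at (1.8,1.2) {$\cdots$};
  \end{scope}
}
\node at (10.6,0) {$\cdots$};
\end{tikzpicture}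
\caption{The variables of the polynomial ring whose localization has number $\omega^2$,
arranged as a forest. Each branch (a point $x_n$, or a pair $y_n$, $z_{n,m}$ joined by an
edge) generates a prime, and every polynomial outside all these primes is made a unit.}
\label{fig:T2}
\end{figure}

\subsection*{Moves}
\emph{The quotient $W/x_n$ is a field.} Let $g\ne0$ be a polynomial not involving $x_n$.
It may lie in some of our primes and fail to be a unit in $W$, but $f=g+x_n$ is in $S$:
modulo $(x_n)$ it becomes $g\ne0$, and modulo every other prime of the list $x_n$ survives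
with coefficient $1$. So every nonzero element of $A/(x_n)$ is the image of an element of
$S$, and $W/x_n$ is the fraction field of $A/(x_n)$.

\emph{The quotient $W/y_n$ is $W_1(k_n)$}, where $k_n$ is the field of rational functions
in the variables other than $y_n$ and $z_{n,0},z_{n,1},\dots$. Let $g$ be a polynomial that
does not involve $y_n$ and is divisible by no $z_{n,m}$. Again $g+y_n\in S$: modulo
$(y_n,z_{n,m})$ it has the same image as $g$, which is nonzero because $z_{n,m}$ does not
divide $g$, and modulo every other prime of the list $y_n$ survives. Conversely, modulo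
$y_n$ every element of $S$ becomes a polynomial divisible by no $z_{n,m}$. So $W/y_n$ is
the localization of $A/(y_n)$ at all polynomials divisible by no $z_{n,m}$. This inverts
all nonzero polynomials in the other variables, and gives $W_1(k_n)$.

\emph{The $x_n$ and $y_n$ are pairwise comaximal.} The sum of two of them lies in none of
the primes of the list, because these primes are generated by variables and none of them
contains both. So the sum is a unit of $W$.

By the Chinese remainder theorem and Lemma~\ref{lem:product}, for $a=y_1\cdots y_p\,x_1\cdots x_q$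
the ring $W/a$ is a product of $p$ rings $W_1(k_n)$ and $q$ fields, and it is tight of
length $\omega p+q$. Thus every $\gamma<\omega^2$ is reached. If $W$ is Noetherian and
$o(W)\le\omega^2$, then $W$ is tight and $\alpha(W)=\omega^2$.

\subsection*{Why the ring is not too big}
Let $0\ne a\in A$; we look for a bound $o(W/a)<\omega^2$. The variables of $a$ belong to
finitely many trees of Figure~\ref{fig:T2}, and $a$ lies in no prime coming from another
tree. Within one tree, however, $a$ can lie in infinitely many of the primes; take
$a=y_n$. So we do not localize at single primes but at one tree at a time. Localizing at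
the tree of $x_n$ gives a discrete valuation ring. Localizing at all the primes
$(y_n,z_{n,m})$, $m\in\mathbb N$, together gives a localization $V$ of the polynomial ring
$W_1(k_n)[y_n]$. Here $o(V)\le\omega^2$ by Lemma~\ref{lem:poly}, and so
$o(V/a)<\omega^2$.

These finitely many localizations $V_1,\dots,V_r$ have to control all ideals $J\ni a$
of $W$. If $JV_j=J'V_j$ for all $j$, where $J\subseteq J'$, and if $x\in J'$, then
$f_jx\in J$ for some $f_j\in A$ outside all the primes of the $j$-th tree, and also
$ax\in J$. No prime of the list contains all of $a,f_1,\dots,f_r$, but to conclude $x\in J$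
we need a \emph{single} element of the ideal $(a,f_1,\dots,f_r)$ that lies in $S$. An unused
variable provides it: if $x_v$ occurs in none of these polynomials, take
$h=a+x_vf_1+x_v^2f_2+\dots+x_v^rf_r$. Modulo a prime not containing $x_v$, the powers of
$x_v$ keep the coefficients apart. Modulo $(x_v)$ we are left with $a\ne0$. So $h\in S$, and
$x\in J$. Thus $J\mapsto(JV_1,\dots,JV_r)$ is strictly increasing on the ideals containing
$a$, and Lemma~\ref{lem:rank} gives ACC for these ideals and
$o(W/a)\le\bigoplus_jo(V_j/a)<\omega^2$.

The general proof uses the same three devices: adding a variable to make a unit, localizing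
at one tree, and separating coefficients by an unused variable. The forest now branches
further, and the construction is iterated through it.

\section{The rings $W_e(k)$}\label{sec:rings}

\subsection*{The forest}
For an ordinal $e$ let $T(e)$ be the set of finite sequences
$\bigl((c_1,n_1),\dots,(c_m,n_m)\bigr)$ with $m\ge1$, ordinals $e>c_1>\dots>c_m$ and
$n_i\in\mathbb N$, ordered by ``is an initial segment of''. Its \emph{roots} are the
sequences $(c,n)$ of length one, $c<e$; there are infinitely many if $e\ge1$. The ordinal
$c$ will be the exponent of the length of the quotient by the variable at the root. The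
index $n$ provides infinitely many copies, which are needed for repeated terms in Cantor
normal forms and as a supply of unused variables.

All chains in $T(e)$ are finite, because the ordinals decrease strictly. A \emph{branch} is
a maximal chain. If $e\ge1$, a branch consists of all nonempty initial segments of a
sequence with $c_m=0$, and it contains exactly one root. The empty forest $T(0)$ has exactly
one branch, the empty one.

For a root $s=(c,n)$ let $T_{\ge s}$, the \emph{tree} of $s$, be the set of nodes $\ge s$,
and let $T_{>s}=T_{\ge s}\setminus\{s\}$. Every node lies in exactly one tree. Deleting the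
first entry gives an isomorphism $T_{>s}\cong T(c)$. The branches of $T(e)$ through $s$ are
contained in $T_{\ge s}$; they are the sets $\{s\}\cup b'$ with $b'$ a branch of $T_{>s}$.

\subsection*{The ring}
Let $A=k[X_u:u\in T(e)]$. For a branch $b$ let $P_b=(X_u:u\in b)$, a prime with
$A/P_b=k[X_u:u\notin b]$. Put
\[
S=A\setminus\bigcup_bP_b,\qquad W_e(k)=S^{-1}A.
\]
The set $S$ is multiplicative and $0\notin S$, so $W_e(k)$ is a domain containing $k$. Up to
isomorphism it depends only on $k$ and the isomorphism type of the forest. We have
$W_0(k)=k$, and for $e=1,2$ we get the rings of Section~\ref{sec:omega2}. For $e=1$ the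
variable $z_m$ there is the one at $(0,m)$; for $e=2$ the variables $x_n$, $y_n$, $z_{n,m}$
are those at $(0,n)$, at $(1,n)$, and at $\bigl((1,n),(0,m)\bigr)$. We shall often use the
following:
\begin{equation}\label{eq:novar}
\text{a nonzero } f\in A \text{ that involves no variable } X_u,\ u\in b,
\text{ does not lie in } P_b.
\end{equation}

\emph{For the rest of this section let $e\ge1$ and $W=W_e(k)$.}

\begin{lemma}\label{lem:one}
Let $f_1,\dots,f_m\in A$ with $f_1\ne0$. There is $h\in(f_1,\dots,f_m)A$ such that for
every branch $b$, $h\in P_b$ if and only if all $f_i\in P_b$. In particular, if no $P_b$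
contains all $f_i$, then $h\in S$.
\end{lemma}

\begin{proof}
There are infinitely many roots, so we can choose a root $v$ such that no $f_i$ involves a
variable from $T_{\ge v}$. Let $h=\sum_iX_v^{i-1}f_i$.

If $v\notin b$, then $X_v$ is one of the variables of $A/P_b=k[X_u:u\notin b]$, and the
images $\bar f_i$ do not involve it. So $\bar h=\sum_iX_v^{i-1}\bar f_i$ vanishes if and
only if all $\bar f_i$ do.

If $v\in b$, then $b\subseteq T_{\ge v}$, so $f_1\ne 0$ involves no variable of $b$, and
$f_1\notin P_b$ by \eqref{eq:novar}. Since $h\equiv f_1$ modulo $X_v\in P_b$, also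
$h\notin P_b$. So both sides of the equivalence are false.
\end{proof}

For the next lemma recall a general fact. Let $D$ be a domain, $\mathcal P$ a nonempty set
of primes of $D$, and $U\subseteq D$ a multiplicative set disjoint from each
$\mathfrak p\in\mathcal P$. For $g\in D$, $u\in U$ and $\mathfrak p\in\mathcal P$ we have
$g/u\in\mathfrak pU^{-1}D$ if and only if $g\in\mathfrak p$. The elements of $U$ are outside
$\bigcup\mathcal P$, and they are units of $U^{-1}D$. Hence
\begin{equation}\label{eq:loc}
\begin{minipage}{0.86\textwidth}
\emph{the localization of $D$ at $D\setminus\bigcup_{\mathfrak p}\mathfrak p$ equals the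
localization of $U^{-1}D$ at the complement of
$\bigcup_{\mathfrak p}\mathfrak pU^{-1}D$.}
\end{minipage}
\end{equation}

\begin{lemma}\label{lem:moves}
Let $s=(c,n)$ be a root and $k_s=k(X_u:u\notin T_{\ge s})$.
\begin{enumerate}
\item[(a)] $W/X_s\cong W_c(k_s)$.
\item[(b)] With $S_s=A\setminus\bigcup_{b\ni s}P_b$, the ring $V_s=S_s^{-1}A$ is a
localization of the polynomial ring $W_c(k_s)[t]$, where $t=X_s$.
\item[(c)] For roots $s\ne s'$, the elements $X_s$ and $X_{s'}$ generate the unit ideal
of $W$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $U$ be the set of nonzero polynomials in the variables $X_u$, $u\notin T_{\ge s}$. Let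
$C=k_s[X_u:u\in T_{>s}]$, for a branch $b'$ of $T_{>s}$ let
$P_{b'}=(X_u:u\in b')\subset C$, and put $\Sigma=C\setminus\bigcup_{b'}P_{b'}$. Since
$T_{>s}\cong T(c)$, we have $\Sigma^{-1}C\cong W_c(k_s)$.

(a) Let $B=A/(X_s)=k[X_u:u\ne s]$. For $b\ni s$ let
$\bar P_b=(X_u:u\in b\setminus\{s\})\subset B$, the image of $P_b$, and let
$S'=B\setminus\bigcup_{b\ni s}\bar P_b$. We claim that the image of $S$ in $B$ is $S'$. It is
contained in $S'$, because $X_s\in P_b$ for $b\ni s$. The point is that it is all of $S'$,
although an element of $S'$, read as a polynomial in $A$, may lie in primes $P_b$ with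
$b\not\ni s$. Let $g\in S'$, regarded as a polynomial in $A$ not involving $X_s$, and put
$f=g+X_s$. For $b\ni s$ we have $f\equiv g$ modulo $X_s$ and $g\notin\bar P_b$, so
$f\notin P_b$. For $b\not\ni s$ the image of $f$ in $A/P_b$ is $\bar g+X_s$, where $\bar g$
does not involve the variable $X_s$, so it is nonzero. Hence $f\in S$, and $f$ maps to $g$.

So $W/X_s=S'^{-1}B$. Every branch $b\ni s$ lies in $T_{\ge s}$, so
$U\cap\bar P_b=\emptyset$. Moreover $U^{-1}B=C$, and $\bar P_b$ extends to $P_{b'}$ with
$b'=b\setminus\{s\}$, where $b'$ runs through all branches of $T_{>s}$. By \eqref{eq:loc},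
$S'^{-1}B=\Sigma^{-1}C\cong W_c(k_s)$.

(b) Here $U\cap P_b=\emptyset$ for $b\ni s$, again because $b\subseteq T_{\ge s}$. Also
$U^{-1}A=C[t]$, and for $b=\{s\}\cup b'$ the prime $P_b$ extends to $(t,P_{b'})$. By
\eqref{eq:loc}, $V_s$ is the localization of $C[t]$ at
$\Sigma_s=C[t]\setminus\bigcup_{b'}(t,P_{b'})$. Since $(t,P_{b'})\cap C=P_{b'}$, we have
$\Sigma\subseteq\Sigma_s$. So $V_s$ is a localization of
$\Sigma^{-1}(C[t])=(\Sigma^{-1}C)[t]\cong W_c(k_s)[t]$.

(c) No branch contains both $s$ and $s'$, so the image of $X_s+X_{s'}$ in each
$A/P_b=k[X_u:u\notin b]$ is a variable or the sum of two distinct variables. It is not $0$,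
so $X_s+X_{s'}\in S$ is a unit of $W$.
\end{proof}

\section{Length and tightness of $W_e(k)$}\label{sec:proof}

\begin{theorem}\label{thm:W}
For every ordinal $e$ and every field $k$, the ring $W_e(k)$ is a Noetherian domain, it is
tight, and $o(W_e(k))=\omega^e$. Hence $\alpha(W_e(k))=\omega^e$.
\end{theorem}

\begin{proof}
We induct on $e$, for all fields simultaneously, because Lemma~\ref{lem:moves} replaces $k$
by the larger fields $k_s$. For $e=0$, $W_0(k)=k$ is a field. Let $e\ge1$ and $W=W_e(k)$.

\emph{Step 1: a nonzero element meets finitely many trees.} Let $0\ne a\in W$. After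
multiplying by a unit we may assume $a\in A$. Let $s_1,\dots,s_r$, with $s_j=(c_j,n_j)$, be
the finitely many roots $s$ such that $a$ involves a variable from $T_{\ge s}$. Every branch
lies in the tree of its root, so \eqref{eq:novar} gives
\begin{equation}\label{eq:trees}
\text{if } b \text{ contains none of } s_1,\dots,s_r, \text{ then } a\notin P_b .
\end{equation}
Put $V_j=V_{s_j}$. As $S\subseteq S_{s_j}$, we have $V_j=S_{s_j}^{-1}W$. By induction
$W_{c_j}(k_{s_j})$ is a Noetherian domain of length $\omega^{c_j}$. So by
Lemma~\ref{lem:moves}(b), Hilbert's basis theorem and Lemma~\ref{lem:poly} (applied to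
$M=R=W_{c_j}(k_{s_j})$), $V_j$ is a Noetherian domain with
\[
o(V_j)\le o\bigl(W_{c_j}(k_{s_j})[t]\bigr)\le\omega^{c_j+1}\le\omega^e .
\]
The last inequality holds because $c_j<e$, whether $e$ is a successor or a limit. As
$a\ne0$ in $V_j$, it follows that $o(V_j/a)<o(V_j)\le\omega^e$.

\emph{Step 2: the trees control the ideals containing $a$.} We claim that
$J\mapsto(JV_1,\dots,JV_r)$ is strictly increasing on the ideals $J\ni a$ of $W$. It
preserves inclusions. Let $a\in J\subseteq J'$ with $JV_j=J'V_j$ for all $j$, and let
$x\in J'$. For each $j$ there is $f_j\in S_{s_j}\subseteq A$ with $f_jx\in J$. Also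
$ax\in J$. No $P_b$ contains all of $a,f_1,\dots,f_r$: if $s_j\in b$ for some $j$, then
$f_j\notin P_b$, and otherwise $a\notin P_b$ by \eqref{eq:trees}. By Lemma~\ref{lem:one},
applied to the list $a,f_1,\dots,f_r$ with $a\ne0$ in the first place, the ideal
$(a,f_1,\dots,f_r)A$ contains some $h\in S$. Then $hx\in J$ and $h$ is a unit of $W$, so
$x\in J$. Thus $J=J'$, as claimed. (If $a$ is constant, then $r=0$ and the claim says that
$W$ is the only ideal containing $a$.)

\emph{Step 3: $W$ is Noetherian and $o(W)\le\omega^e$.} The map of Step~2 takes values in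
the product of the posets of ideals of $V_j/a$, $1\le j\le r$, which has ACC. By
Lemma~\ref{lem:rank}(a) the ideals of $W$ containing $a$ satisfy ACC. As every nonzero
ideal contains some $a\neq 0$, $W$ is Noetherian. Moreover
$o(W/a)\le\bigoplus_jo(V_j/a)<\omega^e$ by Lemma~\ref{lem:rank}(a),(b), since a finite
natural sum of ordinals $<\omega^e$ is $<\omega^e$. By \eqref{eq:principal},
$o(W)=\sup_{a\ne0}(o(W/a)+1)\le\omega^e$.

\emph{Step 4: every $\gamma<\omega^e$ is reached.} Write
$\gamma=\omega^{c_1}+\dots+\omega^{c_m}$ with $e>c_1\ge\dots\ge c_m$. Take the distinct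
roots $s_j=(c_j,j)$ and $a=\prod_jX_{s_j}\ne0$; so $a=1$ if $\gamma=0$. By
Lemma~\ref{lem:moves}(c),(a) and the Chinese remainder theorem,
\[
W/a\cong\prod_jW/X_{s_j}\cong\prod_jW_{c_j}(k_{s_j}).
\]
By induction and Lemma~\ref{lem:product} this ring is tight, of length
$\omega^{c_1}\oplus\dots\oplus\omega^{c_m}=\gamma$.

So every $\gamma<\omega^e$ equals $o(W/a)<o(W)$ for some $a\ne0$ with $W/a$ tight. Hence
$o(W)=\omega^e$ and $W$ is tight. By Lemma~\ref{lem:tight}, $\alpha(W)=\omega^e$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The first statement is part of Theorem~\ref{thm:W}. Let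
$\beta=\omega^{c_1}+\dots+\omega^{c_m}$ with $c_1\ge\dots\ge c_m$, and let
$R=\prod_jW_{c_j}(k)$, which is the zero ring if $\beta=0$. By Theorem~\ref{thm:W} and
Lemma~\ref{lem:product}, $R$ is Noetherian and tight with
$o(R)=\omega^{c_1}\oplus\dots\oplus\omega^{c_m}=\beta$. By Lemma~\ref{lem:tight},
$\alpha(R)=\beta$. Since every ordinal has a Cantor normal form, every ordinal is the number
of a Noetherian ring.
\end{proof}

\section{Dimension, cardinality, regularity}\label{sec:refine}

We use that a finitely generated module $M$ over a Noetherian ring $R$ has a finite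
filtration with factors $R/\mathfrak p_i$, $\mathfrak p_i$ prime. Each $\mathfrak p_i$
contains the annihilator of $M$.

\begin{lemma}\label{lem:cl}
$o(R/\mathfrak p)=\omega^{\operatorname{cl}(\mathfrak p)}$ for every prime $\mathfrak p$ of
a Noetherian ring $R$.
\end{lemma}

\begin{proof}
Induct on $\operatorname{cl}(\mathfrak p)$, and let $D=R/\mathfrak p$.

\emph{Upper bound.} For $0\ne a\in D$ the module $D/a$ has a finite filtration with factors
$R/\mathfrak q_i$, where the $\mathfrak q_i$ are primes with
$\mathfrak q_i\supsetneq\mathfrak p$. By Lemma~\ref{lem:ext} and induction,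
$o(D/a)\le\bigoplus_i\omega^{\operatorname{cl}(\mathfrak q_i)}
<\omega^{\operatorname{cl}(\mathfrak p)}$. Now use \eqref{eq:principal}.

\emph{Lower bound.} If $\operatorname{cl}(\mathfrak p)=0$, then $D$ is a field and $o(D)=1$.
Otherwise let $\mathfrak q\supsetneq\mathfrak p$ be a prime with image
$\bar{\mathfrak q}\ne0$ in $D$. For $i\ge0$ we have
$\bar{\mathfrak q}^iD_{\bar{\mathfrak q}}\ne0$, so Nakayama's lemma gives
$(\bar{\mathfrak q}^i/\bar{\mathfrak q}^{i+1})_{\bar{\mathfrak q}}\ne0$. An element of
$\bar{\mathfrak q}^i/\bar{\mathfrak q}^{i+1}$ with nonzero image in this localization is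
killed by $\bar{\mathfrak q}$ and by no element outside $\bar{\mathfrak q}$, so its
annihilator is exactly $\bar{\mathfrak q}$. Hence
$\bar{\mathfrak q}^i/\bar{\mathfrak q}^{i+1}$ contains a copy of
$D/\bar{\mathfrak q}\cong R/\mathfrak q$. By Lemma~\ref{lem:ext}, a module is at least as
long as each of its submodules, so by induction
$o(\bar{\mathfrak q}^i/\bar{\mathfrak q}^{i+1})\ge\omega^{\operatorname{cl}(\mathfrak q)}$.
The lower bound in Lemma~\ref{lem:ext} gives
$o(D/\bar{\mathfrak q}^{i+1})\ge o(D/\bar{\mathfrak q}^i)+\omega^{\operatorname{cl}(\mathfrak q)}$,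
so $o(D)\ge o(D/\bar{\mathfrak q}^n)\ge\omega^{\operatorname{cl}(\mathfrak q)}n$ for all $n$.
Therefore $o(D)\ge\omega^{\operatorname{cl}(\mathfrak q)+1}$. Taking the supremum over
$\mathfrak q\supsetneq\mathfrak p$, and using that $x\mapsto\omega^x$ is continuous, we get
$o(D)\ge\omega^{\operatorname{cl}(\mathfrak p)}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refine}]
(2) For a domain $D$ we have $\dim D=\operatorname{cl}(0)$. By
Proposition~\ref{prop:upper} and Lemma~\ref{lem:cl}, $\alpha(D)\le o(D)=\omega^\kappa$. By
Lemma~\ref{lem:cl} and Theorem~\ref{thm:W},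
$\omega^{\dim W_\kappa(k)}=o(W_\kappa(k))=\omega^\kappa$. So $\dim W_\kappa(k)=\kappa$, while
$\alpha(W_\kappa(k))=\omega^\kappa$.

(1) Let $\dim R\le\kappa$. A finite filtration of $R$ with factors $R/\mathfrak p_i$ gives
$\alpha(R)\le o(R)\le\bigoplus_i\omega^{\operatorname{cl}(\mathfrak p_i)}<\omega^{\kappa+1}$,
by Proposition~\ref{prop:upper}, Lemma~\ref{lem:ext} and Lemma~\ref{lem:cl}. Conversely, let
$\beta=\omega^{c_1}+\dots+\omega^{c_m}<\omega^{\kappa+1}$ with $c_1\ge\dots\ge c_m$. All
$c_j$ are $\le\kappa$. The ring $\prod_jW_{c_j}(k)$ has number $\beta$ by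
Theorem~\ref{thm:main}. It is zero, or it has dimension $\max_jc_j\le\kappa$ by (2), since
the spectrum of a finite product is the disjoint union of the spectra.

(3) Suppose $\alpha(R)=\beta$. For each $\gamma<\beta$ there is $a_\gamma\in R$ with
$\alpha(R/a_\gamma)=\gamma$. The $a_\gamma$ are distinct, so $|R|\ge|\beta|$.

Let $\beta=\omega^{c_1}+\dots+\omega^{c_m}$ be infinite, in Cantor normal form, and take
$k=\mathbb F_2$ and $R=\prod_jW_{c_j}(k)$, which has number $\beta$. The forest $T(c_j)$ has
at most $\max(\aleph_0,|c_j|)$ nodes, so $|W_{c_j}(k)|\le\max(\aleph_0,|c_j|)$. Since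
$c_j\le\omega^{c_j}\le\beta$ and $\beta$ is infinite, this is at most $|\beta|$, and hence
$|R|\le|\beta|$.

Let $\beta=n$ be finite and $\alpha(R)=n$. If $R$ is infinite, then $|R|\ge2^n$ trivially.
If $R$ is finite, then $o(R)$ is its composition length as an $R$-module, and $n\le o(R)$ by
Proposition~\ref{prop:upper}. Each simple factor has at least two elements, so
$|R|\ge2^{o(R)}\ge2^n$. Finally, $\mathbb F_2^n$ is tight of length $n$ by
Lemma~\ref{lem:product}, so $\alpha(\mathbb F_2^n)=n$ and $2^n$ is attained.

(4) $W_e(k)$ is a localization of a polynomial ring over a field, hence a unique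
factorization domain. It is Noetherian by Theorem~\ref{thm:W}, and for regularity we show
that its local rings at maximal ideals are regular. For $e=0$ it is a field. Let $e\ge1$,
and let $Q$ be a maximal ideal of $W_e(k)$. It is nonzero, since $W_e(k)$ is not a field:
$X_s$ is a nonzero nonunit for each root $s$. As $W_e(k)$ is Noetherian, $Q$ is generated by
finitely many elements, and after multiplying by units we may take them to be nonzero
elements of $A$. If they were not all in one $P_b$, then Lemma~\ref{lem:one} would give an
element of $S$, hence a unit, in $Q$. So $Q\subseteq P_bW_e(k)$ for some $b$. This ideal is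
proper because $P_b\cap S=\emptyset$, so $Q=P_bW_e(k)$ by maximality. The local ring at $Q$
is
\[
A_{P_b}=K[X_u:u\in b]_{(X_u:\,u\in b)},\qquad K=k(X_u:u\notin b),
\]
with $b$ finite, and this ring is regular.

For the remaining claims, let $\beta\ne0$ have Cantor normal form
$\omega^{c_1}+\dots+\omega^{c_m}$, so $m\ge1$. The ring $\prod_jW_{c_j}(k)$ has number
$\beta$ by Theorem~\ref{thm:main}. It is regular, as a finite product of regular rings, and
it contains $k$ diagonally. Finally, if $R\ne0$, then the move $a=1$ shows that $0$ is among
the values $\alpha(R/a)$, so $\alpha(R)\ne0$.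
\end{proof}

\begin{thebibliography}{1}
\bibitem{AG}
\emph{Algebraic Games---Playing With Groups And Rings},
\url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/s00182-017-0577-7.pdf},
doi:10.1007/s00182-017-0577-7.
\end{thebibliography}

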